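# Centralizers in $p$-compact groups: where finiteness fails

## 1. Three theorems on $C_Y(g)$ and $Y/C_Y(g)$

Fix a prime $p$. Let $G=PU(p)$ and
$$\rho=\mathrm{Sym}^{3p}(\mathbb C^p)\otimes\det{}^{-3}:\ G\to U(n),\qquad n=\binom{4p-1}{p-1}.$$
A scalar $\lambda\in U(p)$ acts by $\lambda^{3p}\lambda^{-3p}=1$, so this is a representation of $PU(p)$. We write $\rho\boxtimes\rho:G\times G\to U(n^2)$ for the external tensor square.

**Theorem 1.** For every prime $p$, let $BP=BPU(p)^\wedge_p$, $BY=BU(n)^\wedge_p$, $g=B\rho$. Then $C_Y(g)$ is not $\mathbb F_p$-finite.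

**Theorem 2.** For every prime $p$, let $BP=B(PU(p)^2)^\wedge_p$, $BY=BU(n^2)^\wedge_p$, $g=B(\rho\boxtimes\rho)$. Then $Y/C_Y(g)$ is not $\mathbb F_p$-finite. Moreover, for $BP=B(PU(p)^2)^\wedge_p$, $BY=(BU(n)\times BU(n^2))^\wedge_p$ and $g=(\rho\circ\mathrm{pr}_1,\rho\boxtimes\rho)$, neither $C_Y(g)$ nor $Y/C_Y(g)$ is $\mathbb F_p$-finite.

**Theorem 3.** Suppose there are a $p$-compact toral group $Q$, a finite group $K$ of order prime to $p$, a fibration $BQ\to E\to BK$ and an $\mathbb F_p$-homology isomorphism $E\to BP$. Then for all $Y$ and all $g:P\to Y$, $C_Y(g)$ is a $p$-compact group and $C_Y(g)\to Y$ is a monomorphism. (This covers compact connected Lie groups with $p\nmid|W|$, where $E$ is the fibrewise completion of $BN(T)\to BW$, and the Clark–Ewing $p$-compact groups.)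

The question behind these statements is taken from "Homotopy Lie Groups" (https://www.ams.org/journals/bull/1995-32-04/S0273-0979-1995-00613-0/S0273-0979-1995-00613-0.pdf). In plain words: if you form the centralizer of a homomorphism between two homotopy-theoretic "compact Lie groups", do you always get such a group again, sitting inside the target with a finite quotient? A theorem of Dwyer and Wilkerson says yes when the source is toral. Theorems 1 and 2 say no in general, at every prime and for both finiteness properties. Theorem 3 gives a family of sources for which the answer is yes.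

Concretely, for $p=2$ the group is $PU(2)=SO(3)$ and $\rho$ is its $7$-dimensional irreducible representation. For $p=3$ it is a $55$-dimensional representation of $PU(3)$.

## 2. Mapping spaces as centralizers

**Definition 2.1.** A space $X$ is *$\mathbb F_p$-finite* if $H^*(X;\mathbb F_p)$ is finite dimensional.

Compact manifolds are $\mathbb F_p$-finite; so is $K(\mathbb Q,1)$, whose mod $p$ cohomology is that of a point. The loop space $\Omega S^3$ is not, having cohomology in every even degree.

**Definition 2.2.** A *$p$-compact group* is a loop space $Y=\Omega BY$, where $BY$ is a pointed, connected, $\mathbb F_p$-complete space and $Y$ is $\mathbb F_p$-finite. A *morphism* $f:X\to Y$ is a pointed map $Bf:BX\to BY$. The *homogeneous space* $Y/X$ is the homotopy fibre of $Bf$, and $f$ is a *monomorphism* if $Y/X$ is $\mathbb F_p$-finite.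

If $K$ is a compact connected Lie group, then $BK^\wedge_p$ defines a $p$-compact group, since $\Omega(BK^\wedge_p)\simeq K^\wedge_p$. All sources and targets in Theorems 1 and 2 are of this kind. For a closed connected subgroup $L\subset K$ the homotopy fibre of $BL^\wedge_p\to BK^\wedge_p$ is the $p$-completion of $K/L$, so inclusions are monomorphisms.

**Definition 2.3.** A *$p$-compact torus* is the $\mathbb F_p$-completion of a torus. A *$p$-compact toral group* is a $p$-compact group that is an extension of a $p$-compact torus by a finite $p$-group. For actual Lie groups we say *$p$-toral*: an extension of a torus by a finite $p$-group.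

For instance $O(2)$ is $2$-toral, and it is not $3$-toral.

**Definition 2.4.** For a morphism $g:P\to Y$, the *centralizer* $C_Y(g)$ is the loop space of
$$BC_Y(g)=\mathrm{map}(BP,BY)_{Bg},$$
the component of $Bg$ in the unpointed mapping space. Evaluation at the base point is a map $BC_Y(g)\to BY$, and $Y/C_Y(g)$ is its homotopy fibre.

*Example.* If $P$ is trivial, then $BC_Y(g)=BY$, so $C_Y(g)=Y$ and $Y/C_Y(g)$ is a point.

*Example.* Let $\rho:T\to U(n)$ be the inclusion of the diagonal torus. By (F2) below the centralizer of its completion is the completion of the actual centralizer $T$, and $Y/C_Y(g)$ is the completed flag manifold $(U(n)/T)^\wedge_p$. Both are $\mathbb F_p$-finite.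

*The simplest non-toral source.* Let $p$ be odd and $BP=BSU(2)^\wedge_p$. Since $2$ is invertible mod $p$, the normalizer $N$ of the maximal torus $S^1$ satisfies $H_*(BN;\mathbb F_p)\cong H_*(BSU(2);\mathbb F_p)$ (proved in Section 13). Hence maps out of $BP$ are maps out of $BN$, that is, homotopy fixed points of $\mathbb Z/2$ on maps out of $BS^1$. For a group of order prime to $p$, taking homotopy fixed points just takes invariants on $p$-adic homotopy groups, because there is no higher cohomology. Nothing can go wrong, and this is the mechanism of Theorem 3.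

So one has to look at groups whose order at $p$ is mixed into the Weyl group. The smallest is $SO(3)$ at $p=2$.

## 3. Results quoted without proof

$EG$ is a contractible space with free right $G$-action, $BG=EG/G$. For an orbit $G/Q$ we have $EG\times_GG/Q=EG/Q\simeq BQ$, and a $G$-map $G/Q\to G/Q'$ induces a map $EG/Q\to EG/Q'$ over $BG$.

**Definition 3.1.** A subgroup $Q$ of a compact Lie group $G$ is *$p$-stubborn* if it is $p$-toral, $N(Q)/Q$ is finite, and $N(Q)/Q$ has no nontrivial normal $p$-subgroup. The category $\mathcal R_p(G)$ has the orbits $G/Q$ with $Q$ $p$-stubborn as objects and all $G$-maps as morphisms.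

*Example.* In $SO(3)$ with $p=2$: $SO(2)$ is not stubborn, since $N/SO(2)\cong\mathbb Z/2$. The group $O(2)$ is stubborn, being its own normalizer. The group $V$ of diagonal matrices is stubborn, with $N(V)/V=\Sigma_4/V\cong\Sigma_3$. The trivial group is not stubborn, since its normalizer quotient is infinite.

**(F1)** [Jackowski–McClure–Oliver, Ann. of Math. 135 (1992), Thm 1.4] For a compact Lie group $G$, $\mathrm{hocolim}_{G/Q\in\mathcal R_p(G)}EG/Q\to BG$ is an $\mathbb F_p$-homology isomorphism.

**(F2)** [Dwyer–Zabrodsky; Notbohm, Math. Z. 207 (1991); Jackowski–McClure–Oliver, Thm 3.2] For $Q$ $p$-toral and $\rho:Q\to U(N)$, write $C=C_{U(N)}(\rho Q)$. The map $BC\to\mathrm{map}(BQ,BU(N)^\wedge_p)_{B\rho}$ adjoint to $B(C\times Q)\to BU(N)\to BU(N)^\wedge_p$ is a $p$-completion.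

By Schur's lemma $C$ is a product of unitary groups, one $U(k)$ for each irreducible of multiplicity $k$. For example, for $\mathbb Z/2$ acting on $\mathbb C^3$ with eigenvalues $1,1,-1$ it is $U(2)\times U(1)$.

**(F3)** [Dwyer–Wilkerson] If $P$ is a $p$-compact toral group, then $C_Y(g)$ is a $p$-compact group and $C_Y(g)\to Y$ is a monomorphism. Moreover, for a $p$-compact group $Z$, $\pi_0(Z)$ is a finite $p$-group, the identity component is a $p$-compact group, and its homotopy groups are finitely generated (f.g.) $\mathbb Z_p$-modules. (Used only for Theorem 3.)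

We also use these standard tools. Mapping into an $\mathbb F_p$-complete space turns $\mathbb F_p$-homology isomorphisms into equivalences. For a diagram, $\mathrm{map}(\mathrm{hocolim}\,X_d,B)=\mathrm{holim}\,\mathrm{map}(X_d,B)$, with the Bousfield–Kan spectral sequence $\lim^s\pi_t\Rightarrow\pi_{t-s}$. We use Serre spectral sequences. The Amitsur–Levitzki theorem says that $\sum_{\pi}\mathrm{sgn}(\pi)X_{\pi(1)}\cdots X_{\pi(2d)}=0$ for $d\times d$ matrices over a commutative ring. The simplicial de Rham theorem computes the complex cohomology of the realization of a semisimplicial manifold by the double complex of forms. Bott periodicity gives $\pi_{2M-1}(U(M))=\pi_{2M}(BU(M))\cong\widetilde K(S^{2M})\cong\mathbb Z$, with $c_M$ taking the value $\pm(M-1)!$ on a generator.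

## 4. The group $PU(p)$ and its $p$-stubborn subgroups

Let $\tilde T\subset U(p)$ be the diagonal torus, $T=\tilde T/S^1$, $\zeta=e^{2\pi i/p}$, $z=[\mathrm{diag}(1,\zeta,\dots,\zeta^{p-1})]$, and $\sigma$ the cyclic permutation matrix (and its class). Put
$$N=N_G(T)=T\rtimes\Sigma_p,\quad R=T\rtimes\langle\sigma\rangle,\quad V=\langle z,\sigma\rangle\cong(\mathbb Z/p)^2,$$
$$\Gamma=N_G(V),\quad H=\Gamma\cap N_G(\langle z\rangle),\quad S=C_H(z).$$
For $p=2$, keep in mind $T=SO(2)$, $N=R=O(2)$, $V$ the Klein four-group, $\Gamma=\Sigma_4$, and $H=S$ dihedral of order $8$.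

**Step 4.1: the group $R$ is the centralizer of $z$.** If $p\nmid i$ and $[t]\in T$ is fixed by $\sigma^i$, then permuting the entries of $t$ cyclically multiplies $t$ by a scalar. That scalar is a $p$-th root of unity, and so $[t]\in\langle z\rangle$; conversely $\sigma$ fixes $z$. Thus
$$T^{\sigma^i}=\langle z\rangle\quad(p\nmid i).\tag{4.1}$$
So the endomorphism $1-\sigma:t\mapsto t\sigma(t)^{-1}$ of the torus $T$ has finite kernel and is therefore surjective. Since $t\sigma t^{-1}=t\sigma(t)^{-1}\sigma$, every $x\sigma$ with $x\in T$ is $T$-conjugate to $\sigma$.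

A matrix commuting with $\mathrm{diag}(1,\zeta,\dots,\zeta^{p-1})$ up to a scalar permutes its eigenlines cyclically, so lies in some $\tilde T\sigma^i$. Hence $C_G(z)=R$. An element $t\sigma^i$ with $p\nmid i$ does not centralize $T$ by (4.1), so $Z(R)=T^\sigma=\langle z\rangle$. Therefore $N_G(R)\subset N_G(\langle z\rangle)$. Conversely, the normalizer of $\langle z\rangle$ normalizes its centralizer $R$, so $N_G(R)=N_G(\langle z\rangle)$. Since $T$ is the identity component of $R$, $N_G(R)\subset N$. Moreover $N_G(R)/R\subset\mathrm{Aut}\langle z\rangle=\mathbb F_p^\times$. Finally $C_G(V)=C_R(\sigma)=T^\sigma\langle\sigma\rangle=V$.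

**Step 4.2: $\Gamma/V=SL(V)\cong SL_2(p)$.** As $C_G(V)=V$, the group $\Gamma/V$ acts faithfully on $V$. Conjugation preserves the pairing $V\times V\to\mu_p$ given by commutators of lifts to $U(p)$. This pairing is alternating and nondegenerate, so $\Gamma/V\subset SL(V)$.

Conversely let $a\in SL(V)$ and let $\tilde V\subset U(p)$ be the preimage of $V$. It is generated by the central $S^1$ and lifts $\tilde z,\tilde\sigma$, with relations that prescribe $\tilde z^p,\tilde\sigma^p,[\tilde z,\tilde\sigma]\in S^1$. Choose lifts of $a(z),a(\sigma)$ and rescale them in $S^1$ so that they have the same $p$-th powers as $\tilde z,\tilde\sigma$. They have the same commutator because $a$ preserves the pairing. So $a$ lifts to an automorphism $\tilde a$ of $\tilde V$ that is the identity on $S^1$. The character of $\tilde V$ on $\mathbb C^p$ vanishes off $S^1$: for $x\notin S^1$ some $y$ has $yxy^{-1}=\lambda x$ with $\lambda\ne1$, so $\mathrm{tr}\,x=0$. Hence $\tilde a$ preserves the character, and $\mathbb C^p$ and its twist by $\tilde a$ are unitarily equivalent.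 This means that $\tilde a$ is conjugation by some element of $U(p)$.

Consequences: $\Gamma$ is transitive on the nontrivial elements of $V$ and on its nontrivial characters. The group $H/V$ is the stabilizer of a line, a Borel subgroup $B$ of order $p(p-1)$, and $H/S\cong\mathbb F_p^\times=\mathrm{Aut}\langle z\rangle$. We have $S=H\cap R=C_\Gamma(z)=\Gamma\cap R$, so $H/S$ injects into $N_G(R)/R\subset\mathbb F_p^\times$. Hence
$$H/S\cong N_G(R)/R\ \text{ has order } p-1,\qquad N_G(R)=HR.\tag{4.2}$$
The group $S$ has order $p^3$. It contains $V$ properly and $C_G(V)=V$, so it is nonabelian, and its centre lies in $V$, contains $z$ and is not $V$. Thus the centre is $\langle z\rangle$.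

**Proposition 4.3.** Up to conjugacy the $p$-stubborn subgroups of $G$ are $R$, $V$ and, if $p\ge5$, also $T$.

*Proof.* *A fact on dimensions.* Let $\tilde P$ be $p$-toral with identity component $T_0$ and $|\tilde P/T_0|=p^k$. The extension class in $H^2(\tilde P/T_0;T_0)$ is killed by $p^k$, so it comes from $H^2(\tilde P/T_0;T_0[p^k])$. Thus there is a finite $p$-subgroup $F_0$ with $F_0T_0=\tilde P$, and $\bigcup_jF_0T_0[p^j]$ is a dense increasing union of finite $p$-groups. In an irreducible representation the commutants of these groups decrease, hence stabilize, at the scalars. So the representation is already irreducible for a finite $p$-group and has $p$-power dimension.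

Now let $P$ be $p$-stubborn with preimage $\tilde P\subset U(p)$, which is again $p$-toral.

*Case $\mathbb C^p$ reducible under $\tilde P$.* The constituents have $p$-power dimension less than $p$, so they are lines, and after conjugation $P\subset T$. Then $T\subset N(P)$, finiteness of $N(P)/P$ makes $T/P$ finite, and $P=T$ because $T$ is connected.

*Case $\mathbb C^p$ irreducible.* Then $P\ne1$, and $P$ has a central element of order $p$. (If $P$ is infinite, take a fixed vector of the finite $p$-group $P/P^0$ on the $p$-torsion of the identity component $P^0$.) Its lift is nonscalar and generates with $S^1$ a normal abelian subgroup of $\tilde P$. The isotypic spaces of this subgroup are permuted transitively, so they have equal dimension, and there is more than one; hence they are $p$ lines. The image of $\tilde P$ in $\Sigma_p$ is a transitive $p$-group, so cyclic of order $p$. By Step 4.1, up to conjugacy, $P=P_0\rtimes\langle\sigma\rangle$ with $P_0=P\cap T$ $\sigma$-invariant.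

Since $\mathbb Q\otimes\pi_1(T)\cong\mathbb Q(\zeta)$ is irreducible under $\sigma$, the identity component of $P_0$ is $T$, and then $P=R$, or it is trivial. In the second case $P_0$ is a finite $p$-group. Let $T_k=\ker(1-\sigma)^k$ on $T$; by surjectivity of $1-\sigma$ it has order $p^k$, and $T_1=\langle z\rangle$. If $P_0=1$, then $P$ is cyclic, $\tilde P$ is abelian, and $\mathbb C^p$ is reducible; so $P_0\ne1$. On a finite nontrivial $\sigma$-invariant $p$-subgroup of $T$ the map $1-\sigma$ is nilpotent, since $(1-\sigma)^p\in p\,\mathbb Z[\langle\sigma\rangle]$, and its kernel is a nontrivial subgroup of $T_1$, hence $T_1$. Let $k$ be minimal with $P_0\subset T_k$. For $j<k$ the group $(1-\sigma)^jP_0$ is nontrivial, so $(1-\sigma)^{j+1}P_0$ has index $p$ in it. Thus $|P_0|=p^k$ and $P_0=T_k$.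

If $k=1$, then $P=V$. Let $k\ge2$. By (4.1) no $t\sigma^i$ with $p\nmid i$ centralizes $T_k$, so $Z(P)=T_k^\sigma=\langle z\rangle$. Then $N(P)\subset N(\langle z\rangle)$, in which $R=C_G(z)$ is normal, so $N_R(P)=N(P)\cap R$ is normal in $N(P)$. Now $N_T(P)=\{t:t\sigma(t)^{-1}\in T_k\}=T_{k+1}$ and $\sigma\in P$, so $N_R(P)/P$ has order $p$. It is a nontrivial normal $p$-subgroup of $N(P)/P$, so $P$ is not stubborn.

*Converse.* $N(V)/V=SL_2(p)$ has two Sylow $p$-subgroups of order $p$ with trivial intersection, so no nontrivial normal $p$-subgroup. $N(R)/R$ has order $p-1$. $N(T)/T=\Sigma_p$ has no nontrivial normal $p$-subgroup exactly when $p\ge5$. $\square$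

**Step 4.4: the morphisms between these orbits.** Let $D$ be the full subcategory of orbits on $\mathbf n=G/R$, $\mathbf v=G/V$ and, if $p\ge5$, $\mathbf t=G/T$. By Proposition 4.3 it is equivalent to $\mathcal R_p(G)$. Recall $\mathrm{Hom}(G/Q,G/Q')=(G/Q')^Q=\{gQ':g^{-1}Qg\subset Q'\}$. Endomorphisms are invertible, and the automorphism groups are $A_n=N(R)/R$, $A_v=\Gamma/V$, $A_t=N/T$. There are no maps from $\mathbf n$ to $\mathbf v$ or $\mathbf t$ ($R$ is infinite and nonabelian), none from $\mathbf t$ to $\mathbf v$ ($T$ is infinite), and none from $\mathbf v$ to $\mathbf t$ (the preimage of $V$ in $U(p)$ is nonabelian). Since $T$ is the identity component of $R$, $\mathrm{Hom}(\mathbf t,\mathbf n)=N/R$. We claim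
$$\mathrm{Hom}(\mathbf v,\mathbf n)=(G/R)^V=\Gamma/S.\tag{4.3}$$
Let $V'=g^{-1}Vg\subset R$. Then $V'\not\subset T$, so $V'\cap T$ has order $p$. It is centralized by some $t\sigma^i\in V'$ with $p\nmid i$, hence equals $\langle z\rangle$ by (4.1). So $V'=\langle z,t'\sigma\rangle=rVr^{-1}$ for some $r\in T$. Then $gr\in\Gamma$ and $gR=grR$. So every fixed coset is represented by an element of $\Gamma$, and $\Gamma R/R=\Gamma/(\Gamma\cap R)=\Gamma/S$.

## 5. Multiplicities of $\rho$ on $R$, $V$ and $H$

**Step 5.1: $\rho|_R$ is multiplicity free.** The weights of $\rho|_T$ are the monomials $x^a$, $|a|=3p$, shifted by $\det^{-3}$. They are pairwise distinct, $\sigma$ permutes them, and only $a=(3,\dots,3)$ is fixed. So $\rho|_R$ is a sum of pairwise non-isomorphic irreducibles $\mathrm{Ind}_T^R\lambda$, one for each free $\sigma$-orbit, plus one character.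

**Step 5.2: $\rho|_V$.** By Step 4.2 all nontrivial characters of $V$ occur in $\rho|_V$ with one multiplicity $m$. Let $m_0$ be the multiplicity of the trivial one. Since $\prod_i(1-\zeta^it)^{-1}=(1-t^p)^{-1}$, the trace of $z$ on $\mathrm{Sym}^{3p}$ is $1$. So $\mathrm{tr}\,\rho(z)=\epsilon$, with $\epsilon=1$ for $p$ odd and $\epsilon=-1$ for $p=2$, because $\det=\zeta^{p(p-1)/2}$. On the other hand $\mathrm{tr}\,\rho(z)=m_0-m$. Hence
$$m_0=m+\epsilon,\qquad n=m_0+(p^2-1)m=p^2m+\epsilon,\qquad p\nmid n.\tag{5.1}$$
Also **$m\ge2$**. For $p=2$, $7=4m-1$ gives $m=2$. For $p\ge3$, $n\ge\binom{4p-1}{2}=8p^2-6p+1\ge2p^2+1$, so $p^2m=n-1\ge2p^2$. For $p=3$ we get $55=9\cdot6+1$, so $m=6$.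

**Step 5.3: a representation of $H$ that sees only the characters with $\chi(z)\ne1$.** Let an irreducible representation of $S$ have central character $z\mapsto\zeta^c$, $c\in\mathbb F_p^\times$. Its character vanishes off $\langle z\rangle$, because a noncentral $x$ is conjugate to $xz^k$ for some $z^k\neq 1$. From $\langle\chi,\chi\rangle=d^2p/p^3=1$ its dimension is $p$. So for each $c$ there is exactly one, $W_c$, and $W_c|_V$ is the sum of the $p$ characters $\chi$ with $\chi(z)=\zeta^c$, once each. All other irreducibles of $S$ are trivial on $z$. The group $H/S\cong\mathrm{Aut}\langle z\rangle$ permutes the $W_c$ simply transitively. So $\widetilde W=\mathrm{Ind}_S^HW_c$ is irreducible, and it is the only irreducible of $H$ nontrivial on $z$: such an irreducible has no $z$-fixed vectors, as these form an invariant subspace, so it contains some $W_c$, and Frobenius reciprocity applies. Moreover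
$$\widetilde W|_V=\bigoplus_{\chi(z)\ne1}\chi,\tag{5.2}$$
so $\widetilde W$ has multiplicity $m$ in $\rho|_H$.

For $p=2$: $C(R)=U(1)^4$, $C(V)=U(1)\times U(2)^3$, and $\widetilde W$ is the $2$-dimensional irreducible of the dihedral group, with multiplicity $2$.

## 6. $BPU(p)$ at $p$ as a double mapping cylinder

The aim is to replace the homotopy colimit of (F1) by something one can draw.

**Lemma 6.1.** Let $D$ be a category with finite Hom sets and objects $\mathbf n,\mathbf m_1,\dots,\mathbf m_l$, all endomorphisms invertible, $\mathrm{Hom}(\mathbf n,\mathbf m_i)=\emptyset$ and $\mathrm{Hom}(\mathbf m_i,\mathbf m_j)=\emptyset$ for $i\ne j$. Let $A_n,A_i$ be the automorphism groups. For $X:D\to$ Spaces let $\Psi(X)$ be the homotopy pushout of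
$$X(\mathbf n)_{hA_n}\longleftarrow\coprod_i\big(X(\mathbf m_i)\times\mathrm{Hom}(\mathbf m_i,\mathbf n)\big)_{h(A_i\times A_n)}\longrightarrow\coprod_iX(\mathbf m_i)_{hA_i},$$
by evaluation and projection, where $(a,b)$ acts by $(x,f)\mapsto(ax,bfa^{-1})$. Then $\Psi(X)\simeq\mathrm{hocolim}_DX$, naturally.

*Proof.* The functor $\Psi$ preserves objectwise equivalences, commutes with realizations and disjoint unions, and $\Psi(X\times K)=\Psi(X)\times K$ for a space $K$.

We check $\Psi(\mathrm{Hom}(d,-))\simeq*$. For $d=\mathbf n$ only the left term is nonempty, and it is $(A_n)_{hA_n}\simeq*$. For $d=\mathbf m_i$ the middle term is $(A_i\times\mathrm{Hom}(\mathbf m_i,\mathbf n))_{h(A_i\times A_n)}\simeq\mathrm{Hom}(\mathbf m_i,\mathbf n)_{hA_n}$, evaluation maps it by an equivalence to the left term, and the right term is $(A_i)_{hA_i}\simeq*$. So the pushout is contractible.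

Put $B_kX=\coprod_{d_0\to\dots\to d_k}X(d_0)\times\mathrm{Hom}(d_k,-)$. The extra degeneracy gives $|B_\bullet X|\simeq X$ objectwise. Then $\Psi(X)\simeq|\Psi(B_\bullet X)|\simeq\big|\coprod_{d_0\to\dots\to d_\bullet}X(d_0)\big|=\mathrm{hocolim}_DX$. If $X$ maps to a constant functor $K$, all these equivalences are over $K$, since for the constant functor each term is $K$ times a space. $\square$

**The dual statement.** Consider the chains of $\Psi(\mathrm{Hom}(d,-))$ as a complex of contravariant functors of $d$. Since $EA_n$ and $EA_i$ are free, each term is a sum of functors $\mathbb Z\mathrm{Hom}(-,\mathbf n)$ and $\mathbb Z\mathrm{Hom}(-,\mathbf m_i)$, which are projective. By the contractibility just shown the complex resolves the constant functor $\mathbb Z$. Mapping it into $\Phi:D^{op}\to\mathrm{Ab}$ gives a long exact sequence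
$$\cdots\to{\lim}^s\Phi\to H^s(A_n;\Phi(\mathbf n))\oplus\bigoplus_iH^s(A_i;\Phi(\mathbf m_i))\to\bigoplus_iH^s\big(A_i\times A_n;\mathrm{Map}(\mathrm{Hom}(\mathbf m_i,\mathbf n),\Phi(\mathbf m_i))\big)\to{\lim}^{s+1}\Phi\to\cdots\tag{6.1}$$

**Proposition 6.2.** Let $Z=EG/N\cup(EG/H\times I)\cup EG/\Gamma$, with the $0$-end glued to $EG/N$ and the $1$-end to $EG/\Gamma$ by the projections. Then $Z\to BG$ is an $\mathbb F_p$-homology isomorphism.

*Proof.* Apply (F1) and Lemma 6.1 to $X(G/Q)=EG/Q$ on $D$. The automorphism groups act freely, so $X(\mathbf n)_{hA_n}\simeq EG/N(R)$, $X(\mathbf v)_{hA_v}\simeq EG/\Gamma$, $X(\mathbf t)_{hA_t}\simeq EG/N$.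

For the middle $\mathbf v$-term, let $f_\gamma(xV)=x\gamma R$ for $\gamma\in\Gamma$; by (4.3) these are the morphisms, indexed by $\Gamma/S$. The automorphism $xV\mapsto x\delta^{-1}V$ ($\delta\in\Gamma$) and the automorphism $xR\mapsto xk^{-1}R$ (with $k\in H$, by (4.2)) act by $(eV,\gamma S)\mapsto(e\delta^{-1}V,\delta\gamma k^{-1}S)$. The group $A_v$ is free on $EG/V$ and $A_n\cong H/S$ is free on $\Gamma/S$, so the product acts freely. Its quotient is $(EG\times_\Gamma\Gamma/S)/(H/S)=(EG/S)/(H/S)=EG/H$, by $(e,\gamma)\mapsto e\gamma$. Under this identification evaluation and projection become the projections $EG/H\to EG/N(R)$ and $EG/H\to EG/\Gamma$.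

In the same way the $\mathbf t$-term is $(EG\times_NN/R)/(N(R)/R)=EG/N(R)$, mapping identically to $X(\mathbf n)_{hA_n}$ and by projection to $EG/N$. So for $p\ge5$ the homotopy colimit is the homotopy pushout of $EG/\Gamma\leftarrow EG/H\to EG/N(R)$, further pushed out along $EG/N(R)\to EG/N$, and this is $Z$. For $p\le3$ there is no $\mathbf t$; then $|N/R|=(p-1)!=p-1=|N(R)/R|$, so $N(R)=N$, and again we get $Z$. Everything is over $BG$. $\square$

For $p=2$: at the prime $2$, $BSO(3)$ is the double mapping cylinder of $BO(2)\leftarrow BD_8\to B\Sigma_4$.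

**Lemma 6.3.** For $\Phi:D^{op}\to\{$f.g. $\mathbb Z_p$-modules$\}$ all $\lim^s\Phi$ are f.g. and $\lim^s\Phi=0$ for $s\ge2$. For such $\Phi$ on $(D\times D)^{op}$ all $\lim^s\Phi$ are f.g. and $\lim^s\Phi=0$ for $s\ge3$.

*Proof.* As $p\nmid|A_n|$, $H^s(A_n;-)=0$ for $s\ge1$. By the formula $\gamma S\mapsto\delta\gamma k^{-1}S$, the group $A_v\times A_n$ is transitive on $\Gamma/S$. The stabilizer of the coset $S$ consists of the pairs with $\delta\in kS$, and it maps isomorphically to $H/V=B\subset A_v$. Similarly $A_t\times A_n$ is transitive on $N/R$, with stabilizer mapping isomorphically to $N(R)/T=N_{\Sigma_p}(C_p)\subset A_t$. By Shapiro's lemma the right-hand terms of (6.1) are $H^s(B;\Phi(\mathbf v))$ and $H^s(N_{\Sigma_p}(C_p);\Phi(\mathbf t))$. The maps to them from $H^s(SL_2(p);\Phi(\mathbf v))$ and $H^s(\Sigma_p;\Phi(\mathbf t))$ are restrictions.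

These restrictions are isomorphisms for $s\ge1$. Write $L\subset K$ for either pair. Then $L=N_K(C)$ with $C$ a Sylow $p$-subgroup of $K$ of order $p$. Transfer after restriction is multiplication by $[K:L]$, a unit in $\mathbb Z_p$. In the double coset formula for restriction after transfer, the terms with $g\notin L$ factor through $H^s(L\cap gLg^{-1};-)$. If $p$ divided the order of $L\cap gLg^{-1}$, this group would contain the unique Sylow $p$-subgroups $C$ of $L$ and $gCg^{-1}$ of $gLg^{-1}$ as the same group, giving $g\in N_K(C)=L$. So these terms vanish, and restriction after transfer is the identity.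

Now (6.1) gives $\lim^s\Phi=0$ for $s\ge2$, and $\lim^0$ and $\lim^1$ are the kernel and cokernel of the map in degree $0$, hence f.g. The second statement follows from $\lim^a_D\lim^b_D\Rightarrow\lim^{a+b}_{D\times D}$. $\square$

## 7. A copy of $\mathbb Z_p$ in $\lim^1$, invisible to $p$-toral subgroups

The first thing a sensible person tries is to prove that $C_Y(g)$ is finite. By (F1), $BC_Y(g)$ is a component of a homotopy limit of the spaces $BC_Y(g|_Q)$ with $Q$ stubborn, and each of these is fine by (F2). If only $\lim^0$ occurred, one would be in the situation of Theorem 3. So everything depends on $\lim^1$, and we compute it in the situation of Theorem 1. (Here we use that morphisms of $D$ act on the groups $C(Q)=C_{U(n)}(\rho Q)$ in the obvious way, which is the naturality shown in Section 8. Nothing later depends on this section.)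

Let $\Pi_t(Q)=\pi_t(\mathrm{map}(EG/Q,BY),g)\cong\pi_t(BC(Q))\otimes\mathbb Z_p$. By Lemma 6.3 the Bousfield–Kan spectral sequence reduces to exact sequences
$$0\to{\lim}^1\Pi_{t+1}\to\pi_t(BC_Y(g))\to{\lim}^0\Pi_t\to0\qquad (t\geq 2).$$
Take $t+1=2m\ge4$. The groups $C(R)$ and $C(T)$ are tori, since $\rho$ is multiplicity free on $R$ and on $T$. So $\Pi_{2m}(R)=\Pi_{2m}(T)=0$. Next $C(V)=U(m_0)\times\prod_{\chi\ne1}U(m)$, so $\Pi_{2m}(V)$ is $\mathbb Z_p[\{\chi\ne1\}]$ plus a summand $A=\pi_{2m-1}(U(m_0))\otimes\mathbb Z_p$. The group $SL_2(p)$ permutes the $\chi$'s, with no further twisting because conjugation by a unitary matrix is trivial on $\pi_*(U(m))$, and it acts trivially on $A$.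

The group $SL_2(p)$ has one orbit on the nontrivial characters. The Borel group $B=H/V$ has two, $\{\chi\ne1:\chi(z)=1\}$ and $\{\chi(z)\ne1\}$. Indeed $H/S$ acts on $V/\langle z\rangle$ through all of $\mathbb F_p^\times$, being the inverse of its action on $\langle z\rangle$. It is transitive on the values $\chi(z)\ne1$, and $S/V$, acting by $\sigma\mapsto\sigma z^k$, is transitive on the $\chi$ with given $\chi(z)\ne1$. So by (6.1) and the proof of Lemma 6.3
$${\lim}^1\Pi_{2m}=\mathrm{coker}\big(\mathbb Z_p\oplus A\to(\mathbb Z_p\oplus\mathbb Z_p)\oplus A\big)\cong\mathbb Z_p ,$$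
the first component being the diagonal. For $p=2$ this is $\{(a,b,b)\}/\{(a,a,a)\}\cong\mathbb Z_2$ inside $\mathbb Z_2^3=\pi_3(U(2)^3)\otimes\mathbb Z_2$. The attempted proof of finiteness stops here: $\pi_{2m-2}(C_Y(g))$ contains a $\mathbb Z_p$ in an *even* degree.

A large homotopy group is not yet large mod $p$ cohomology. To convert one into the other we want a class in $H^{2m-2}(C_Y(g);\mathbb Z_p)$ that pairs nontrivially with this $\mathbb Z_p$; in a loop space the powers of an even class then go on forever (Section 11). The obvious source of classes is restriction to $C_Y(g|_Q)$ for $p$-toral $Q$. These are all blind: $\pi_{2m-2}$ of a product of unitary groups is torsion, so every $\mathbb Z_p$-valued class pulled back from $C_Y(g|_Q)$ vanishes on $\pi_{2m-2}(C_Y(g))$.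

The way past this is a *secondary* class. The degree $2m-1$ generator of one block of $C(V)$ becomes torsion on $C(R)$. There are two different ways to pass from $V$ to $R$, namely the projection $j$ and $j$ precomposed with an element $h\in\Gamma$ that carries one $B$-orbit of characters to the other. Comparing the two trivializations along the loop $R\leftarrow V\to R$ lowers the degree by one. For Theorem 2 we do the same on a square instead of an interval. To make the comparison we first need maps that are natural on the nose.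

## 8. A strictly natural map from centralizers to loops

Let $q\in\{1,2\}$; on a first reading take $q=1$. Put $\mathbf G=G^q$, $E\mathbf G=(EG)^q$, $U=U(n^q)$, $BY=BU^\wedge_p$, $\rho_q=\rho^{\boxtimes q}:\mathbf G\to U$, $M=m^q$. Fix a $\rho_q$-equivariant map $E\rho_q:E\mathbf G\to EU$, and write $g$ for the induced map $B\mathbf G\to BU\to BY$ and for its composite with any space over $B\mathbf G$. For $Q\le\mathbf G$ let $C(Q)=C_U(\rho_qQ)$, a product of unitary groups. Let $U^c$ be $U$ with the conjugation action of $\mathbf G$ through $\rho_q$. For $O=\mathbf G/Q$ we have $C(Q)=\mathrm{Map}_{\mathbf G}(O,U^c)$ via $\varphi\mapsto\varphi(eQ)$. For a map $A\to B$, $H^*(B,A)$ is the cohomology of the mapping cylinder relative to $A$. $\Omega_g$ denotes loops at $g$.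

**Step 8.1: construction.** $U$ acts freely on $EU\times U^c$ by $(x,y)u=(xu,u^{-1}yu)$. The space of triples $(x,y,\gamma)$, with $\gamma$ a path in $EU$ from $x$ to $xy$, is a $U$-equivariant fibration over $EU\times U^c$ with contractible fibres, as $\gamma u$ runs from $xu$ to $(xu)(u^{-1}yu)$. After dividing by $U$ it has a section over $EU\times_UU^c$ that extends the constant paths over $EU\times_U\{1\}$. This gives paths $\tilde\lambda(x,y)$ from $x$ to $xy$ with
$$\tilde\lambda(xu,u^{-1}yu)=\tilde\lambda(x,y)u,\tag{8.1}$$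
constant for $y=1$. Let $\lambda[x,y]$ be the image in $BU$, a loop at $[x]$. Define
$$\theta_O:\mathrm{Map}_{\mathbf G}(O,U^c)\to\Omega_g\,\mathrm{map}(E\mathbf G\times_{\mathbf G}O,BY),\qquad\varphi\mapsto\big([e,o]\mapsto\lambda[E\rho_q(e),\varphi(o)]\big).$$
It is well defined: for $a\in\mathbf G$, $[E\rho_q(e)\rho_q(a),\varphi(o)]=[E\rho_q(e),\rho_q(a)\varphi(o)\rho_q(a)^{-1}]=[E\rho_q(e),\varphi(ao)]$. It takes $\varphi=1$ to the constant loop and is strictly natural in the orbit $O$.

**Proposition 8.2.** For $O=\mathbf G/Q$ with $Q$ $p$-toral, $\theta_O$ is an isomorphism on $H^*(-;\mathbb F_p)$ and on $H^*(-;\mathbb Z_p)$.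

*Proof.* We compare $\theta_O$ with the loop map of (F2). Let $C=C(Q)$, $e_0\in EC$. The map $e_0C\times E\mathbf G\to EU$, $(e_0c,e)\mapsto E\rho_q(e)c$, is equivariant along $C\times Q\to U$, $(c,a)\mapsto c\rho_q(a)$, because $C$ and $\rho_q(Q)$ commute. As $C\times Q$ acts freely and $EU$ is contractible, it extends to an equivariant map $F:EC\times E\mathbf G\to EU$. The map of (F2) is $\mathrm{ad}:[x]\mapsto([e]\mapsto[F(x,e)])$, and it sends $[e_0]$ to $g$. Choose paths $\mu_c$ in $EC$ from $e_0$ to $e_0c$, continuous in $c$; their images define a weak equivalence $\kappa:C\to\Omega BC$.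

Now $(\Omega\,\mathrm{ad})\kappa(c)$ is given by the paths $t\mapsto F(\mu_c(t),e)$, and $\theta_O(c)$ by the paths $\tilde\lambda(E\rho_q(e),c)$. Both run in $EU$ from $E\rho_q(e)$ to $E\rho_q(e)c$. Both families are compatible with the action of $Q$ on $e$, the second by (8.1) and since $\rho_q(Q)$ commutes with $c$. So both are $Q$-equivariant sections, over the free $Q$-space $C\times E\mathbf G$, of a fibration with contractible fibres, and they are homotopic through such sections. Hence $\theta_O\simeq(\Omega\,\mathrm{ad})\circ\kappa$.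

As $C$ is connected, $BC$ is simply connected, and $\Omega$ of its $p$-completion is a $p$-completion of $C$. So $\theta_O$ is an $\mathbb F_p$-homology isomorphism, hence an isomorphism on $H^*(-;\mathbb Z/p^k)$ for all $k$. Since $C^*(-;\mathbb Z_p)=\lim_kC^*(-;\mathbb Z/p^k)$ with surjective transition maps, it is also an isomorphism on $H^*(-;\mathbb Z_p)$. $\square$

## 9. A circle of orbits and the secondary class $v$

**Step 9.1: the element $h$.** Choose $h\in\Gamma$ and characters $\chi_1,\chi_2\ne1$ of $V$ with
$$\chi_1(z)\ne1,\qquad\chi_2(z)=1,\qquad\chi_1(v)=\chi_2(h^{-1}vh)\quad(v\in V),$$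
which is possible because $\Gamma$ is transitive on nontrivial characters. Let $j:G/V\to G/R$ be the projection and $\varphi_h:G/V\to G/V$, $xV\mapsto xhV$. On $EG/V$, $\varphi_h$ is $[e]\mapsto[eh]$, and it covers the identity of $EG/\Gamma$.

On $\mathrm{Map}_G(G/V,U(n)^c)=C_{U(n)}(V)$, $\varphi_h^*$ is $c\mapsto\rho(h)c\rho(h)^{-1}$. Let $E_\chi$ be the $\chi$-isotypic space of $\rho|_V$. For $e\in E_{\chi_1}$ we have $\rho(v)\rho(h)^{-1}e=\chi_1(hvh^{-1})\rho(h)^{-1}e=\chi_2(v)\rho(h)^{-1}e$, so $\rho(h)$ maps $E_{\chi_2}$ onto $E_{\chi_1}$. Therefore: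
$$\text{the }\chi_1\text{-block of }\varphi_h^*c\text{ is the conjugate, by a fixed unitary map, of the }\chi_2\text{-block of }c.\tag{9.1}$$
For $p=2$: $h\in\Sigma_4$ permutes the three $U(2)$'s and moves the block fixed by $D_8$ into one of the two blocks that $D_8$ interchanges.

**Step 9.2: the spaces.** Let
$$Z'=EG/R\cup(EG/V\times I)\big/\big((e,0)\sim j(e),\ (e,1)\sim j\varphi_h(e)\big).$$
Define $\psi:Z'\to Z$ over $BG$ by the projection $EG/R\to EG/N$ and, into $EG/H\times I$,
$$(e,t)\mapsto(\bar e,2t)\ \ (t\le\tfrac12),\qquad(e,t)\mapsto(\overline{\varphi_h(e)},2-2t)\ \ (t\ge\tfrac12).$$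
At $t=\frac12$ both formulas give the image of $e$ in $EG/\Gamma$; at $t=0$ and $t=1$ we get the images of $j(e)$ and $j\varphi_h(e)$ in $EG/N$. So $\psi$ is well defined. In words, $Z'$ walks from $R$ along $Z$ to $\Gamma$, is turned by $h$ there, and walks back.

By Proposition 6.2 and the Künneth theorem, $\mathrm{map}(B\mathbf G^\wedge_p,BY)\simeq\mathrm{map}(B\mathbf G,BY)\simeq\mathrm{map}(Z^q,BY)$. Let $X_q$ be the component of $g$ in the last space; then
$$X_q\simeq BC_Y(g).\tag{9.2}$$

**Step 9.3: diagrams over the faces of $I^q$.** For a face $\tau$ of $I^q$ let $O_\tau=\prod_iO_i$, with $O_i=G/V$ if the $i$-th coordinate is free on $\tau$ and $O_i=G/R$ if it is fixed. Put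
$$L_\tau=\mathrm{Map}_{\mathbf G}(O_\tau,U^c),\qquad\hat L_\tau=\Omega_g\,\mathrm{map}(E\mathbf G\times_{\mathbf G}O_\tau,BY).$$
For $\tau\subset\tau'$ let $O_{\tau'}\to O_\tau$ be $j$ in the coordinates free on $\tau'$ and fixed at $0$ on $\tau$, $j\varphi_h$ in those fixed at $1$ on $\tau$, and the identity elsewhere. So $L_\tau$ and $\hat L_\tau$ are strict covariant functors on the poset of faces, and $\theta:L_\tau\to\hat L_\tau$ is natural. Put $L=L_{I^q}=C(V^q)$, $\hat L=\hat L_{I^q}$, $\mathcal U=\mathrm{hocolim}_{\tau\subsetneq I^q}L_\tau$, $\hat{\mathcal U}=\mathrm{hocolim}_{\tau\subsetneq I^q}\hat L_\tau$. All isotropy groups are $p$-toral, so by Proposition 8.2 $\theta$ induces $H^*(\hat L,\hat{\mathcal U};\mathbb Z_p)\cong H^*(L,\mathcal U;\mathbb Z_p)$.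

For $q=1$: $\mathcal U=C(R)\sqcup C(R)$, mapping to $C(V)$ by inclusion on the first copy and by inclusion followed by conjugation with $\rho(h)$ on the second.

**Step 9.4: a form for the suspended Chern class.** Let $\mu=u^{-1}du$ on $U(M)$ and let $\mathrm s:H^{2M}(BU(M))\to H^{2M-1}(U(M))$ be the cohomology suspension. We claim
$$\mathrm s(c_M)=a\,[\mathrm{tr}(\mu^{2M-1})]\ \text{ in }H^{2M-1}(U(M);\mathbb C),\quad a\in\mathbb C^\times.\tag{9.3}$$
By Newton's formula $M!\,\mathrm{ch}_M=\pm Mc_M+$ decomposables, and $\mathrm s$ kills decomposables, so $\mathrm s(c_M)=\pm(M-1)!\,\mathrm s(\mathrm{ch}_M)$. The class $\mathrm s(\mathrm{ch}_M)$ is the integral over $S^1$ of $\mathrm{ch}_M$ of the bundle on $S^1\times U(M)$ clutched by the tautological automorphism. Let $\beta:[0,1]\to[0,1]$ be smooth, $0$ near $0$ and $1$ near $1$. The connection $d+\beta\mu$ descends to this bundle because $d+\mu=u^{-1}\circ d\circ u$. Since $d\mu=-\mu^2$, its curvature is $F=\beta'dt\,\mu+(\beta^2-\beta)\mu^2$. Integrating $\mathrm{tr}(F^M)$ over $t$ gives $M\int_0^1(b^2-b)^{M-1}db\cdot\mathrm{tr}(\mu^{2M-1})$.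 The integrand has constant sign, so the coefficient is nonzero.

**Step 9.5: the class becomes torsion on the boundary.** $L=\prod_{\vec\chi}U(m_{\vec\chi})$, over $q$-tuples $\vec\chi$ of characters. Let $\mathrm{bl}:L\to U(M)$ be the projection to the block $(\chi_1,\dots,\chi_1)$, and put $k_0=\mathrm{bl}^*\mathrm s(c_M)\in H^{2M-1}(L;\mathbb Z)$, $\omega=\mathrm{bl}^*\mathrm{tr}(\mu^{2M-1})$.

*Claim: $\omega$ pulls back to $0$, as a form, on $L_\tau$ for every proper face $\tau$.* The map $L_\tau\to L$ factors through $L_{\tau'}$ for a codimension-one face $\tau'$, so let $\tau$ have codimension one, with coordinate $i$ fixed. Then $L_\tau=C(R$ in place $i$, $V$ in the others$)$. By (9.1), $L_\tau\to L\to U(M)$ is, up to conjugation by a fixed unitary isomorphism (which does not change the trace), the action of $L_\tau$ on $\mathrm{Hom}_{V^q}(\vec\chi',(\mathbb C^n)^{\otimes q})$. Here $\chi'_l=\chi_1$ for $l\ne i$, and $\chi'_i$ is $\chi_1$ or $\chi_2$ according as the coordinate is fixed at $0$ or at $1$. Since $\rho|_R=\bigoplus\xi$ is multiplicity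 free, this space is
$$\bigoplus_\xi\mathrm{Hom}_V(\chi_i',\xi)\otimes\mathbb C^d,\qquad d=m^{q-1}.$$
The factor $U(d)$ of $L_\tau$ belonging to $\xi$ in place $i$ and $\chi_1$ in the others acts on its summand by copies of the standard representation. On $U(d)$, evaluating $\mu^{2d}$ on $2d$ tangent vectors gives the alternating sum of the Amitsur–Levitzki theorem, so $\mu^{2d}=0$. As $m\ge2$, $d<M$ and $2M-1\ge2d$. So $\mathrm{tr}(\mu^{2M-1})$ pulls back to $0$. (For $q=1$: $C(R)$ is a torus, $d=1$, and a diagonal matrix of $1$-forms has square zero.)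

The space $\mathcal U$ is the realization of the semisimplicial compact manifold $\mathcal U_k=\coprod_{\tau_0\subsetneq\dots\subsetneq\tau_k}L_{\tau_0}$. In the double complex $\Omega^*(\mathcal U_k)$ the pullback of $[\omega]$ is represented by $\omega|_{\mathcal U_0}=0$. Hence $k_0|_{\mathcal U}\otimes\mathbb C=0$. As $H^*(\mathcal U;\mathbb Z)$ is f.g. in each degree, $k_0|_{\mathcal U}$ is torsion. So for some integer $c\ge1$ the class $c\,k_0$ lifts to $H^{2M-1}(L,\mathcal U;\mathbb Z)$. Passing to $\mathbb Z_p$ and through the isomorphism of Step 9.3, we obtain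
$$\tilde k\in H^{2M-1}(\hat L,\hat{\mathcal U};\mathbb Z_p)\ \text{ with image }\hat k_0\in H^{2M-1}(\hat L;\mathbb Z_p),\qquad\theta^*\hat k_0=c\,k_0.\tag{9.4}$$

**Step 9.6: the class $v$.** Let $\mathcal P=\Omega_g\,\mathrm{map}(Z'^q,BY)$. For a face $\tau$ and $s\in\tau$ there is a map $E\mathbf G\times_{\mathbf G}O_\tau\to Z'^q$ over $B\mathbf G$: in a free coordinate it is $e\mapsto(e,s_i)\in EG/V\times I$, in a fixed one the inclusion of $EG/R$. Pulling back gives maps $\mathcal P\times\tau\to\hat L_\tau$. They are strictly natural in $\tau$, because the identifications $(e,0)\sim j(e)$, $(e,1)\sim j\varphi_h(e)$ are exactly the structure maps of Step 9.3. Since $\mathrm{hocolim}_{\tau\subsetneq I^q}\mathcal P\times\tau\simeq\mathcal P\times\partial I^q$, we obtain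
$$\Delta:(\mathcal P\times I^q,\mathcal P\times\partial I^q)\to(\hat L,\hat{\mathcal U}),$$
with $\mathcal P\times\partial I^q$ replaced by the hocolim. Put
$$v=\Delta^*\tilde k\in H^{2M-1}(\mathcal P\times(I^q,\partial I^q);\mathbb Z_p)=H^{2M-1-q}(\mathcal P;\mathbb Z_p).$$
We also write $v$ for its pullback to $\Omega X_q=\Omega_g\,\mathrm{map}(Z^q,BY)$ along $(\psi^q)^*$.

## 10. The homotopy class $\alpha$ and the value $\langle v,\alpha\rangle$

**Step 10.1: construction of $\alpha$.** By Step 5.3, $\widetilde W^{\boxtimes q}$ occurs in $\rho_q|_{H^q}$ with multiplicity $M$. Let $w:S^{2M-1}\to U(M)\subset C(H^q)$ represent a generator of $\pi_{2M-1}(U(M))$, with $U(M)$ the factor of $\widetilde W^{\boxtimes q}$. By (5.2), in $C(V^q)$ the $\vec\chi$-block of $w$ is the generator $S^{2M-1}\to U(M)$ if all $\chi_l(z)\ne1$, and constant otherwise.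

Let $\mathcal M=\mathrm{map}((EG/H)^q,BY)$. A pointed map $A\wedge S^q\to\Omega_g\mathcal M$, with $S^q=I^q/\partial I^q$, is an $A$-family of loops of maps $(EG/H\times I)^q\to BY$ that equal $g$ whenever some interval coordinate lies in $\partial I$. Define it to be $g$ on the points of $Z^q$ having some coordinate in $EG/N$ or $EG/\Gamma$. The pieces agree where they are glued, and we obtain a pointed map $A\to\Omega X_q$, *the extension by $g$*. Apply this to $\theta w:S^{2M-1}=S^{2M-1-q}\wedge S^q\to\Omega_g\mathcal M$ (the map $\theta_O$ of Step 8.1 exists for $O=(\mathbf{G}/H^q)$, although $H$ is not $p$-toral unless $p=2$). The result is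
$$\alpha:S^{2M-1-q}\to\Omega X_q.$$

**Lemma 10.2.** $\langle v,\alpha\rangle=\pm c\,(M-1)!\ne0$ in $\mathbb Z_p$.

*Proof.* Put $A=S^{2M-1-q}$ and consider $\Delta\circ((\psi^q)^*\alpha\times\mathrm{id})$, given by maps $A\times\tau\to\hat L_\tau$.

*Proper faces contribute nothing.* If a coordinate is fixed on $\tau$, the map $E\mathbf G\times_{\mathbf G}O_\tau\to Z'^q\to Z^q$ has that coordinate in $EG/N$, where the loops of $\alpha$ are constant at $g$. So $A\times\tau\to\hat L_\tau$ is constant at the base point, and our map of pairs factors as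
$$(A\times I^q,\ \mathrm{hocolim}_\tau A\times\tau)\to(\hat L,\mathcal K)\to(\hat L,\hat{\mathcal U}),\qquad\mathcal K=\mathrm{hocolim}_{\tau\subsetneq I^q}*\simeq S^{q-1},$$
with $\mathcal K\to\hat L$ constant. As $2M-2>q-1$, $H^{2M-2}(\mathcal K;\mathbb Z_p)=H^{2M-1}(\mathcal K;\mathbb Z_p)=0$, so $H^{2M-1}(\hat L,\mathcal K)\to H^{2M-1}(\hat L)$ is an isomorphism. The same holds with $*$ in place of $\mathcal K$, hence also for $H^{2M-1}(\hat L,*)\to H^{2M-1}(\hat L,\mathcal K)$. So the restriction of $\tilde k$ to $(\hat L,\mathcal K)$ comes from $\hat k_0\in H^{2M-1}(\hat L,*)$. Therefore $\langle v,\alpha\rangle$ is, up to sign, the value of $\hat k_0$ on the element of $\pi_{2M-1}(\hat L)$ defined by the top map $A\times I^q\to\hat L$, which is constant on $A\times\partial I^q\cup*\times I^q$.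

*The top map.* For $\varepsilon\in\{0,1\}^q$ consider the subcube of $I^q$ with $t_i\le\frac12$ if $\varepsilon_i=0$ and $t_i\ge\frac12$ if $\varepsilon_i=1$. By definition of $\psi$, on it the top map is $\pi_\varepsilon^*\theta w$ in the coordinates $2t_i$, respectively $2-2t_i$. Here $\pi_\varepsilon:(G/V)^q\to(G/H)^q$ is the projection preceded by $\varphi_h$ in the places with $\varepsilon_i=1$. It is constant on the boundary of each subcube. By naturality of $\theta$ it represents $\sum_\varepsilon(-1)^{|\varepsilon|}\theta_*(\pi_\varepsilon^*w)$, so with (9.4)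
$$\langle v,\alpha\rangle=\pm c\sum_\varepsilon(-1)^{|\varepsilon|}\langle k_0,\pi_\varepsilon^*w\rangle.$$
By (9.1) the $(\chi_1,\dots,\chi_1)$-block of $\pi_\varepsilon^*w$ is, up to a fixed conjugation, the block of $w$ at the tuple with $\chi_2$ where $\varepsilon_i=1$ and $\chi_1$ elsewhere. As $\chi_2(z)=1$, this block is constant unless $\varepsilon=0$. For $\varepsilon=0$, $\langle\mathrm s(c_M),w\rangle$ is the value of $c_M$ on a generator of $\pi_{2M}BU(M)=\widetilde K(S^{2M})$, that is, $\pm(M-1)!$. $\square$

For $q=1$ the sum has two terms, one for each passage from $V$ to $R$. Because $\chi_1$ and $\chi_2$ lie in different $B$-orbits, the second does not cancel the first. This is the quotient $(\mathbb Z_p\oplus\mathbb Z_p)/\mathrm{diag}$ of Section 7 in cohomological form.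

## 11. Powers of an even class on a loop space: proof of Theorem 1

**Lemma 11.1.** Let $X$ be a loop space, $r\ge1$, $u\in H^{2r}(X;\mathbb Z_p)$, $\alpha\in\pi_{2r}(X)$ with $\langle u,\alpha\rangle\ne0$. Then $X$ is not $\mathbb F_p$-finite.

*Proof.* Pull $u$ back along $(S^{2r})^k\to X^k\to X$, the $k$-fold product of $\alpha$ followed by multiplication. The group $H^{2r}((S^{2r})^k;\mathbb Z_p)$ is spanned by the classes $s_i$ of the factors, and on each axis the map is homotopic to $\alpha$, so $u\mapsto\langle u,\alpha\rangle\sum s_i$. The $s_i$ commute and have square zero, so $u^k\mapsto\langle u,\alpha\rangle^k\,k!\,s_1\cdots s_k\ne0$. This remains nonzero mod $p^e$ for large $e$. Hence $H^{2rk}(X;\mathbb Z/p^e)\ne0$, and by the coefficient sequences $H^{2rk}(X;\mathbb F_p)\ne0$, for every $k$. $\square$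

**Proof of Theorem 1.** Take $q=1$, so $M=m\ge2$ and $C_Y(g)\simeq\Omega X_1$ by (9.2). We have $v\in H^{2m-2}(\Omega X_1;\mathbb Z_p)$ and $\alpha\in\pi_{2m-2}(\Omega X_1)$ with $\langle v,\alpha\rangle\ne0$ by Lemma 10.2. The degree $2m-2\ge2$ is even, so Lemma 11.1 applies. $\blacksquare$

Theorem 1 alone answers the question in the negative.

## 12. Maps out of $\Omega S^{2r+1}$: proof of Theorem 2

For $Y/C_Y(g)$ there is no multiplication, so Lemma 11.1 is not available. Instead we map $\Omega S^{2r+1}$ into the homogeneous space. The loop direction of $\Omega S^{2r+1}$ will use up one more cube coordinate, which is why the source has two factors.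

**Lemma 12.1.** Let $F$ be simply connected, $r\ge1$, $f:\Lambda=\Omega S^{2r+1}\to F$, and $v\in H^{2r-1}(\Omega F;\mathbb Z_p)$ with $(\Omega f)^*v\ne0$ in $H^{2r-1}(\Omega\Lambda;\mathbb Z_p)=\mathbb Z_p$. Then $F$ is not $\mathbb F_p$-finite.

*Proof.* *A multiple of the generator dies on the fibre.* Let $\Theta\to\Lambda$ be the homotopy fibre of $f$ and $u\in H^{2r}(\Lambda;\mathbb Z_p)$ a generator. In the Serre spectral sequence of $\Omega F\to\Theta\to\Lambda$, the base is $(2r-1)$-connected and the fibre connected. So $\tau=d_{2r}:H^{2r-1}(\Omega F)\to H^{2r}(\Lambda)$ is defined on the whole group, and its image dies in $H^{2r}(\Theta)$. The path fibration $\Omega\Lambda\to P\Lambda\to\Lambda$ maps to this one over $\Lambda$, by $\Omega f$ on fibres. Hence $\tau(v)=\tau_\Lambda((\Omega f)^*v)=c'u$ with $c'\ne0$, as $\tau_\Lambda$ is an isomorphism. So $c'u|_\Theta=0$.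

*Nilpotence would follow from finiteness.* Suppose $H^s(F;\mathbb F_p)=0$ for $s>d$. In the Serre spectral sequence of $\Theta\to\Lambda\to F$ with $\mathbb Z/p^e$-coefficients, $E_2^{s,t}=H^s(F;H^t(\Theta;\mathbb Z/p^e))=0$ for $s>d$. To see this, filter the coefficients by powers of $p$; for an $\mathbb F_p$-vector space $A$, $H^s(F;A)=\mathrm{Hom}(H_s(F;\mathbb F_p),A)$. Since $c'u$ restricts to $0$ on $\Theta$ it has filtration $\ge1$, so $(c'u)^{d+1}$ has filtration $\ge d+1$ and is $0$.

*But it is not nilpotent.* In $H^*(\Omega S^{2r+1};\mathbb Z/p^e)$, $(c'u)^{d+1}=c'^{\,d+1}(d+1)!\,\gamma_{d+1}$ with $\gamma_{d+1}$ a generator of $H^{2r(d+1)}=\mathbb Z/p^e$, and this is nonzero for large $e$. This is a contradiction. $\square$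

**The class $\mathcal C$.** Let $\mathcal C$ be the class of underlying abelian groups of f.g. $\mathbb Z_p$-modules. Let $f:A\to B$ be an additive map between $\mathbb Z_p$-modules with $\bigcap p^kB=0$. If $a\in\mathbb Z_p$ and $a\equiv a_k$ mod $p^k$ with $a_k\in\mathbb Z$, then $f(ax)-af(x)\in p^kB$ for all $k$, so $f$ is $\mathbb Z_p$-linear. Hence the module structure on a group in $\mathcal C$ is unique, and $\mathcal C$ is closed under kernels and cokernels.

It is closed under extensions $0\to A\to B\to C\to0$ of abelian groups. Indeed $\mathrm{Hom}(\mathbb Z[\frac1p],-)=0=\mathrm{Ext}(\mathbb Z[\frac1p],-)$ holds for $A$ and $C$, hence for $B$. For groups with this property the sequence $0\to\mathbb Z\to\mathbb Z[\frac1p]\to\mathbb Z/p^\infty\to0$ gives $B\cong\mathrm{Ext}(\mathbb Z/p^\infty,B)$ naturally, a module over $\mathrm{End}(\mathbb Z/p^\infty)=\mathbb Z_p$. So the sequence is one of $\mathbb Z_p$-modules, and $B$ is f.g.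

Finally, every finite quotient of a group in $\mathcal C$ is a $p$-group, since primes $\ell\ne p$ act invertibly on the group. So groups in $\mathcal C$ act on finite $\mathbb F_p$-modules through finite $p$-groups, and such modules are filtered with trivial quotients $\mathbb F_p$.

**Lemma 12.2.** Let $F$ be connected with $\pi_1(F)$ abelian and all $\pi_i(F)\in\mathcal C$. If $F$ is $\mathbb F_p$-finite, so is its universal cover $\tilde F$.

*Proof.* *Finite type.* $\mathbb Z_p/\mathbb Z$ is a $\mathbb Z[\frac1p]$-module, so $K(\mathbb Z_p/\mathbb Z,1)$ is $\mathbb F_p$-acyclic and $S^1\to K(\mathbb Z_p,1)$ is an $\mathbb F_p$-homology isomorphism. By path fibrations the same holds for $K(\mathbb Z,i)\to K(\mathbb Z_p,i)$. Thus $K(A,i)$ has finite $\mathbb F_p$-homology in each degree for $A\in\mathcal C$, and by the Postnikov tower each $H_i(\tilde F;\mathbb F_p)$ is finite.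

*Going up one cyclic factor at a time.* Write $\pi_1(F)=C_1\oplus\dots\oplus C_l$ with $C_j$ cyclic $\mathbb Z_p$-modules, and let $F^{(j)}$ be the cover with $\pi_1=C_{j+1}\oplus\dots\oplus C_l$. The spectral sequence of $\tilde F\to F^{(j)}\to K(\pi_1F^{(j)},1)$ shows that each $H_i(F^{(j)};\mathbb F_p)$ is finite. Assume $F^{(j-1)}$ is $\mathbb F_p$-finite.

If $C_j$ is finite, it is a $p$-group and $H_*(F^{(j)};\mathbb F_p)=H_*(F^{(j-1)};\mathbb F_p[C_j])$ is finite, because $\mathbb F_p[C_j]$ is filtered by trivial modules.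

If $C_j\cong\mathbb Z_p$, then $H_s(K(\mathbb Z_p,1);A)=0$ for $s\ge2$ and finite $\mathbb F_p[\mathbb Z_p]$-modules $A$, by filtering $A$ and using $S^1$. So in the spectral sequence of $F^{(j)}\to F^{(j-1)}\to K(C_j,1)$ only the columns $0$ and $1$ occur, and $H_0(C_j;H_i(F^{(j)};\mathbb F_p))$ embeds in $H_i(F^{(j-1)};\mathbb F_p)$, which is $0$ for large $i$. As the action is nilpotent, vanishing coinvariants force $H_i(F^{(j)};\mathbb F_p)=0$ for large $i$. By induction $\tilde F=F^{(l)}$ is $\mathbb F_p$-finite. $\square$

**Proof of the first statement of Theorem 2.** Take $q=2$, $M=m^2\ge4$, $X=X_2\simeq BC_Y(g)$. Fix $z_0\in EG/N\times EG/N\subset Z^2$. As $BP$ is connected, evaluations at different points are homotopic, so $Y/C_Y(g)\simeq F$, the homotopy fibre of evaluation $X\to BY$ at $z_0$. It is connected since $\pi_1(BY)=0$.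

**Step 12.3: the homotopy groups of $X$ lie in $\mathcal C$.** By (F1) and Künneth, $\mathrm{map}(BG^2,BY)\simeq\mathrm{holim}_{(D\times D)^{op}}\mathrm{map}(EG/Q\times EG/Q',BY)$. Let $\Pi_t(Q,Q')=\pi_t$ of the entry at $g$. By (F2), $\Pi_t\cong\pi_t(BC(Q\times Q'))\otimes\mathbb Z_p$ is f.g., and $\Pi_1=\Pi_3=0$ because $C(Q\times Q')$ is a product of unitary groups. $X$ is a component of the homotopy limit of the subdiagram of components of $g$. By Lemma 6.3, $\lim^s\Pi_t=0$ for $s\ge3$, so the Bousfield–Kan spectral sequence $\lim^s\Pi_t\Rightarrow\pi_{t-s}(X)$ converges completely. For $i\ge2$, $\pi_i(X)$ is an iterated extension of kernels and cokernels of additive maps between f.g. modules, so it lies in $\mathcal C$. The group $\pi_1(X)$ equals $\lim^1\Pi_2\in\mathcal C$: the other contributions $\lim^0\Pi_1$ and $\lim^2\Pi_3$ vanish, and no nonzero differential meets $E^{1,2}$.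

**Step 12.4: $\pi_1(F)\cong\pi_1(X)$, and reduction to $\tilde F$.** Scalars give a homomorphism $U(1)\times G^2\to U(n^2)$, hence a map $BU(1)\to X$ whose composite with evaluation sends a generator of $\pi_2$ to $\pm n^2\in\mathbb Z_p=\pi_2(BY)$. The image of $\pi_2(X)\to\pi_2(BY)$ is a $\mathbb Z_p$-submodule that contains $n^2$, a unit by (5.1). So the map is onto, and $\pi_1(F)\cong\pi_1(X)$ is abelian. By the long exact sequence all $\pi_i(F)\in\mathcal C$. By Lemma 12.2 it suffices to show that $\tilde F$ is not $\mathbb F_p$-finite.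

**Step 12.5: the map from $\Omega S^{2M-1}$.** Looping $\theta w:S^{2M-1}\to\Omega_g\mathcal M$ once gives $\Lambda=\Omega S^{2M-1}\to\Omega^2_g\mathcal M$. A point of $\Omega_g^2\mathcal M$ is a map $I^2\times(EG/H)^2\to BY$ equal to $g$ over $\partial I^2$. Using the two loop coordinates as the interval coordinates in $(EG/H\times I)^2$ and extending by $g$ over the rest of $Z^2$, we obtain
$$f:\Lambda\to X\subset\mathrm{map}(Z^2,BY).$$
Evaluation at $z_0$ is constant on the image of $f$, so $f$ lifts to $F$ and, as $\Lambda$ is simply connected, to $\tilde f:\Lambda\to\tilde F$. Put $2r+1=2M-1$, and pull $v\in H^{2M-3}(\Omega X;\mathbb Z_p)$ back along $\Omega\tilde F\to\Omega X$ to $v'\in H^{2r-1}(\Omega\tilde F;\mathbb Z_p)$.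

**Step 12.6: $(\Omega\tilde f)^*v'\ne0$.** Let $W:S^{2M-3}\wedge S^1_a\wedge S^1_b\wedge S^1_c\to(\mathcal M,g)$ be the adjoint of $\theta w$, with $c$ the loop coordinate. In $\alpha$, the coordinates $a,b$ are cube coordinates and $c$ is the loop coordinate of $\Omega X$. In the composite $S^{2M-3}\to\Omega\Lambda\to\Omega X$ of the bottom class with $\Omega f$, $a$ is the loop coordinate of $\Omega X$ and $b,c$ are cube coordinates. So this composite arises, in the same way as $\alpha$ from $W$, from $W$ precomposed with a permutation of the three circle coordinates. The construction depends only on the pointed homotopy class of the map used, and a permutation of coordinates is $\pm1$ on homotopy classes, so the composite is $\pm\alpha$. By Lemma 10.2, $v'$ pulls back nontrivially to the bottom class.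

By Lemma 12.1, $\tilde F$ is not $\mathbb F_p$-finite, hence neither is $F\simeq Y/C_Y(g)$.

**Proof of the second statement of Theorem 2.** Let $B=BU(n)^\wedge_p$. We first show that constants give an equivalence $B\to\mathrm{map}(BG,B)_{const}$. By (F2) for trivial representations, the diagram of components $\mathrm{map}(EG/Q,B)_{const}$ on $D^{op}$ is equivalent to the constant diagram $B$. For a constant functor with f.g. value $A$, the degree-$0$ part of (6.1) is $A\oplus A^l\to A^l$, $(a,b_i)\mapsto(a-b_i)$, because $A_i\times A_n$ is transitive on $\mathrm{Hom}(\mathbf m_i,\mathbf n)$. So $\lim^0=A$ and $\lim^1=0$, and $\lim^s=0$ for $s\ge2$ by Lemma 6.3. The Bousfield–Kan spectral sequence shows that constants induce isomorphisms on all homotopy groups.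

By adjunction
$$\mathrm{map}(BG^2,B)_{\rho\circ\mathrm{pr}_1}\simeq\mathrm{map}(BG,\mathrm{map}(BG,B)_{const})_{B\rho}\simeq\mathrm{map}(BG,B)_{B\rho}\simeq X_1,$$
compatibly with evaluation. So for $Y=U(n)\times U(n^2)$ (completed) and $g=(\rho\circ\mathrm{pr}_1,\rho\boxtimes\rho)$ we have $BC_Y(g)\simeq X_1\times X_2$ and $C_Y(g)\simeq\Omega X_1\times\Omega X_2$. Likewise $Y/C_Y(g)$ is the product of the fibres of $X_1\to BU(n)^\wedge_p$ and $X_2\to BU(n^2)^\wedge_p$. The first space has the retract $\Omega X_1$, the second the retract $F$; neither is $\mathbb F_p$-finite. $\blacksquare$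

## 13. Extensions by groups of order prime to $p$: proof of Theorem 3

**Step 13.1: the examples in the statement.** Let $K'$ be a compact connected Lie group with maximal torus $T$, $W=N(T)/T$ and $p\nmid|W|$. Then $H^*(K'/N(T);\mathbb F_p)=H^*(K'/T;\mathbb F_p)^W$. The integral cohomology of $K'/T$ is torsion free, and its rational cohomology is the regular representation of $W$, so rationally the invariants are $\mathbb Q$ in degree $0$. As $|W|$ is invertible in $\mathbb Z_{(p)}$, taking invariants commutes with reduction mod $p$, and the invariants mod $p$ are $\mathbb F_p$ in degree $0$. So $K'/N(T)$ is $\mathbb F_p$-acyclic and $BN(T)\to BK'$ is an $\mathbb F_p$-homology isomorphism. Let $E$ be the fibrewise $p$-completion of $BN(T)\to BW$. The map $BN(T)\to E$ is an $\mathbb F_p$-homology isomorphism, so $BN(T)\to BK'^\wedge_p$ extends over $E$, and the extension is an $\mathbb F_p$-homology isomorphism. A Clark–Ewing $p$-compact group has as $BP$ the $p$-completion of the Borel construction $E$ of a finite group $K$ of order prime to $p$ acting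 on $K(\mathbb Z_p^r,2)$. Here $\pi_1(E)=K$ is finite, so $E\to BP$ is an $\mathbb F_p$-homology isomorphism.

**Step 13.2: homotopy fixed points.** The purpose is to write $BC_Y(g)$ as homotopy fixed points of a toral centralizer. Let $\tilde B=E\times_{BK}EK\simeq BQ$, a free $K$-space with $\tilde B/K=E$. Then
$$\mathrm{map}(BP,BY)\simeq\mathrm{map}(E,BY)\simeq\mathrm{map}(EK\times_K\tilde B,BY)=\mathrm{map}(\tilde B,BY)^{hK}.$$
The restriction $g|_{\tilde B}$ is $K$-fixed, so $K$ acts on $BZ:=\mathrm{map}(\tilde B,BY)_{g|}$ fixing a base point. By (F3), $Z=C_Y(g|_Q)$ is a $p$-compact group and $Z\to Y$ is a monomorphism. $BC_Y(g)$ is the component of the base point in $(BZ)^{hK}$. Let $\pi=\pi_1(BZ)$, a finite $p$-group, and let $BZ_0$ be the universal cover of $BZ$, with its $K$-action fixing a base point. Its homotopy groups are f.g. $\mathbb Z_p$-modules.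

**Step 13.3: their homotopy groups, and completeness.** As $|K|$ is a unit in $\mathbb Z_p$, $H^s(K;\pi_iBZ_0)=0$ for $s>0$. In the Postnikov tower, the fibre of $(P_kBZ_0)^{hK}\to(P_{k-1}BZ_0)^{hK}$ over the base point has $\pi_i=H^{k-i}(K;\pi_k)$, that is, only $\pi_k^K$ in degree $k$. By induction and passage to the limit (the tower is constant in each degree from some point on), $BZ_0':=(BZ_0)^{hK}$ is connected, and $\pi_i(BZ_0')\to\pi_i(BZ_0)$ is the inclusion of $\pi_i(BZ_0)^K$.

The first Postnikov section $B\pi$ of $BZ$ satisfies $(B\pi)^{hK}\simeq B(\pi^K)$ on the base component. Since the fibre $BZ_0'$ is connected, there is a fibration $BZ_0'\to BC_Y(g)\to B(\pi^K)$ over the fibration $BZ_0\to BZ\to B\pi$. $BZ_0'$ is simply connected with f.g. $\mathbb Z_p$-modules as homotopy groups, hence $p$-complete, and its groups $H_i(-;\mathbb F_p)$ are finite (as in the proof of Lemma 12.2). The finite $p$-group $\pi^K$ acts nilpotently on them, so the Bousfield–Kan fibre lemma shows that $BC_Y(g)$ is $p$-complete.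

**Step 13.4: a retraction, so $C_Y(g)$ is $\mathbb F_p$-finite.** Let $\iota:Z_0'=\Omega BZ_0'\to Z_0=\Omega BZ_0$, and define $\mathcal N:Z_0\to Z_0$ by $\mathcal N(x)=\kappa_1x\cdot\kappa_2x\cdots\kappa_{|K|}x$, where $K=\{\kappa_i\}$. On $\pi_i(Z_0)$, $\mathcal N_*=\sum_\kappa\kappa_*=|K|\,\mathrm e$, with $\mathrm e$ the projector onto $K$-invariants, and $|K|$ is a unit. Hence the mapping telescope has $\pi_*(\mathrm{Tel}(\mathcal N))\cong\mathrm e\,\pi_*(Z_0)=\pi_*(Z_0)^K$, and $Z_0'\to Z_0\to\mathrm{Tel}(\mathcal N)$ is a weak equivalence. So $\iota$ has a homotopy left inverse $\mathrm r$, and $Z_0'$ is $\mathbb F_p$-finite because $Z_0$ is, by (F3). Therefore $C_Y(g)$, with identity component $Z_0'$ and finite $\pi_0=\pi^K$, is $\mathbb F_p$-finite. Together with Step 13.3 it is a $p$-compact group.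

**Step 13.5: $Z/C_Y(g)$ is $\mathbb F_p$-finite.** Let $Z_0/Z_0'$ be the fibre of $BZ_0'\to BZ_0$; it is connected. Since $\pi_*(\iota)$ is injective, $\pi_*(Z_0/Z_0')=\pi_*(Z_0)/\pi_*(Z_0')$. With $\mathrm q:Z_0\to Z_0/Z_0'$ the natural map, $(\mathrm r,\mathrm q):Z_0\to Z_0'\times Z_0/Z_0'$ is an isomorphism on $\pi_*$, because $\mathrm r_*$ splits the inclusion. So $Z_0/Z_0'$ is a retract of $Z_0$ and is $\mathbb F_p$-finite. Comparing the two fibrations of Step 13.3, $Z/C_Y(g)$, the fibre of $BC_Y(g)\to BZ$, maps to the finite set $\pi/\pi^K$ with fibre $Z_0/Z_0'$ over the base point. All fibres are equivalent, since $Z$ acts on $Z/C_Y(g)$ compatibly with the transitive action of $\pi$. So $Z/C_Y(g)$ is $\mathbb F_p$-finite.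

**Step 13.6: $Y/C_Y(g)$ is $\mathbb F_p$-finite.** The map $BC_Y(g)\to BY$ is the composite $BC_Y(g)\to BZ\to BY$. So there is a fibration $Z/C_Y(g)\to Y/C_Y(g)\to Y/Z$, pulled back from $BC_Y(g)\to BZ$ along $Y/Z\to BZ$. Over each component of $Y/Z$ the fundamental group acts on the finite module $H^*(Z/C_Y(g);\mathbb F_p)$ through $\pi_1(BZ)=\pi$, a finite $p$-group, hence nilpotently. $Y/Z$ is $\mathbb F_p$-finite by (F3). The Serre spectral sequence shows that $Y/C_Y(g)$ is $\mathbb F_p$-finite, so $C_Y(g)\to Y$ is a monomorphism. $\blacksquare$
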